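
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Integrals of harmonic functions along two diameters of the disk}


\begin{abstract}
Let $f$ belong to the harmonic Hardy space $h^p$ of the unit disk, $p>1$, and let $D_0,D_1$ be two
diameters of the unit circle at angle $\theta\in[0,\pi/2]$. It was conjectured that the best
constant in the inequality bounding $\int_{D_0+D_1}|f|^p$ by $\int_{\mathbb T}|f|^p$ is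
$\sec^p(\frac{\pi}{2p})\,(\sin\frac\theta2+\cos\frac\theta2)^{-1}$. We show that this is false. For
perpendicular diameters and $1<p\le2$ the best constant is $\frac12\sec^p\frac{\pi}{2p}$, which is
smaller by the factor $\sqrt2$, and for perpendicular diameters the conjectured constant is too large
for every $p>1$. For $1<p\le 2$ the conjectured inequality does hold for all $\theta$, and its
constant is best possible only when $\theta=0$. We also treat part of the range $p>2$. The
upper bounds rest on a Schur test with weights that are singular at the endpoints of the diameters.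
\end{abstract}

\section{The question and the answer}

\subsection{The problem}
Let $\mathbb D$ be the open unit disk and $\mathbb T=\partial\mathbb D$. For $p>0$ the harmonic Hardy
space $h^p$ consists of the functions $f$ harmonic in $\mathbb D$ with
\[
\sup_{0<r<1}\int_0^{2\pi}|f(re^{it})|^p\,dt<\infty .
\]
Throughout $p>1$, and functions may be real or complex valued. We write
\[
P(z,\zeta)=\frac1{2\pi}\,\frac{1-|z|^2}{|\zeta-z|^2},\qquad
P[g](z)=\int_{\mathbb T}P(z,\zeta)g(\zeta)\,|d\zeta| \qquad(z\in\mathbb D,\ \zeta\in\mathbb T)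
\]
for the Poisson kernel and the Poisson integral. We use the standard facts that every $f\in h^p$ has
radial limits $f^*$ almost everywhere, that $f^*\in L^p(\mathbb T)$ and $f=P[f^*]$, and that
conversely $P[g]\in h^p$ for every $g\in L^p(\mathbb T)$. The integral
$\int_{\mathbb T}|f|^p|dz|$ means $\int_{\mathbb T}|f^*|^p|dz|$.

Let $D_0,D_1$ be two diameters of $\mathbb T$, and let $\theta\in[0,\pi/2]$ be the non-obtuse angle
between them. We write $\int_{D_0+D_1}$ for the sum of the arc-length integrals along $D_0$ and along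
$D_1$; if $\theta=0$, the diameter is counted twice. How large can $\int_{D_0+D_1}|f|^p$ be compared
with $\int_{\mathbb T}|f|^p$? The diameters run into the boundary, where $f$ may be as singular as
$L^p$ permits. The best constant measures how well a harmonic function can concentrate on both
diameters at once. The following answer was proposed in \cite{growth}.

\begin{conjecture}
If $f\in h^p$ for some $p>1$, then the sharp inequality
\[
\int_{D_0+D_1}|f(z)|^p|dz|\le C(p,\theta)\int_{\mathbb T}|f(z)|^p|dz|,\qquad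
C(p,\theta)=\sec^p\Bigl(\frac{\pi}{2p}\Bigr)\,\frac1{\sin\frac\theta2+\cos\frac\theta2},
\]
holds; that is, for no $p>1$ and no $\theta$ can $C(p,\theta)$ be replaced by a smaller constant.
\end{conjecture}

Since $|P[f^*]|\le P[|f^*|]$, only nonnegative boundary functions matter, and the best constant is
\[
N(p,\theta)=\sup\Bigl\{\int_{D_0+D_1}P[g]^p\,|dz| \;:\; g\ge0,\ \int_{\mathbb T}g^p\,|d\zeta|=1\Bigr\}.
\]
Let $N_n(p)$ be the analogous constant for $n$ equally spaced diameters, with directions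
$e^{ij\pi/n}$, $0\le j<n$. Thus $N_1(p)$ belongs to a single diameter, $N(p,0)=2N_1(p)$ and
$N(p,\frac\pi2)=N_2(p)$.

\subsection{What to expect}
For one diameter the best constant turns out to be $\frac12\sec^p\frac\pi{2p}$. It is approached by
$\operatorname{Re}(1-z)^{-a}$ as $a\uparrow\frac1p$, that is, by functions that concentrate at one
endpoint of the diameter. At $\theta=0$ this is doubled, in agreement with the conjecture. For
$\theta>0$, however, a function that concentrates in this way at an endpoint of $D_0$ does not feel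
$D_1$: its integral over $D_1$ stays bounded, while those over $D_0$ and $\mathbb T$ blow up. So these
functions yield only $N(p,\theta)\ge\frac12\sec^p\frac\pi{2p}$, and for $\theta>0$ the conjecture asks
for a gain over this by the factor $2/(\sin\frac\theta2+\cos\frac\theta2)\in[\sqrt2,2)$.

A competing strategy is to spread the mass over all four endpoints. At $\theta=\frac\pi2$ we shall see
that this gives $N\ge\frac1{\sqrt2}$. This is better than concentration when $p$ is large, because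
$\sec^p\frac\pi{2p}\to1$ as $p\to\infty$, and in that limit $C(p,\frac\pi2)$ also tends to
$\frac1{\sqrt2}$. But when $p\le2$ spreading gives nothing at $\theta=\frac\pi2$:
concentration at a single endpoint is optimal there, and the conjectured gain is absent.

\subsection{Results}

\begin{theorem}\label{thm:exact}
\textup{(a)} $N(p,\theta)\ge\frac12\sec^p\frac{\pi}{2p}$ for all $p>1$ and all $\theta\in[0,\frac\pi2]$.

\textup{(b)} If $n\ge1$ and $1<p\le\frac n{n-1}$ \textup{(}all $p>1$ if $n=1$\textup{)}, then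
$N_n(p)=\frac12\sec^p\frac\pi{2p}$. In particular, for $1<p\le2$,
\[
N\bigl(p,\tfrac\pi2\bigr)=\tfrac12\sec^p\tfrac\pi{2p}<\tfrac1{\sqrt2}\sec^p\tfrac\pi{2p}
=C\bigl(p,\tfrac\pi2\bigr);
\]
for example $N(2,\frac\pi2)=1<\sqrt2=C(2,\frac\pi2)$. Hence the conjecture is false.

\textup{(c)} If $n\ge2$ and $p\ge\frac n{n-1}$, then
\[
\tfrac12\csc\tfrac\pi{2n}\;\le\; N_n(p)\;\le\;\tfrac12\csc\tfrac{\pi}{2n}\;\sec^{p-1}\frac{\pi}{2n(p-1)} .
\]
Moreover $N(p,\frac\pi2)<C(p,\frac\pi2)$ for every $p>1$.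
\end{theorem}

For a general angle our bound involves the integrals
\begin{equation}\label{eq:Idef}
I_m(\varphi)=\int_0^{\pi/2}\Bigl(\frac{\sin\psi\cos\psi}{\cos^2(\psi-\varphi)}\Bigr)^m d\psi,\qquad
\kappa_p(\varphi)=\frac{I_{1/p}(\varphi)}{I_{1/p}(0)}\qquad
\Bigl(0<m<1,\ 0\le\varphi\le\frac\pi2\Bigr).
\end{equation}

\begin{theorem}\label{thm:angle}
For all $p>1$ and $\theta\in[0,\frac\pi2]$,
\[
N(p,\theta)\le\tfrac12\sec^p\tfrac{\pi}{2p}\,\bigl(1+\kappa_p(\tfrac\theta2)\bigr).
\]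
Moreover $N(p,0)=\sec^p\frac\pi{2p}=\lim_{\theta\to0}N(p,\theta)$. For $p=2$ the bound reads
$N(2,\theta)\le1+\cos\frac\theta2+\sin\frac\theta2-\sqrt{\sin\theta}$.
\end{theorem}

\begin{theorem}\label{thm:small}
If $1<p\le2$ and $0<\theta\le\frac\pi2$, then $N(p,\theta)<C(p,\theta)$; and $N(p,0)=C(p,0)$. Thus for
$1<p\le2$ the conjectured inequality is true, and its constant is sharp if and only if $\theta=0$.
\end{theorem}

\begin{theorem}\label{thm:large}
\textup{(a)} If $p\ge2$, $0<\theta\le\frac\pi2$ and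
$\lambda(\theta):=\sin\frac\theta2+\cos\frac\theta2-\frac{\sqrt2}4\cot\theta>0$, then
\[
N(p,\theta)\le\lambda(\theta)^{-1}\sec^{p-1}\frac{\pi-\theta}{2(p-1)} .
\]
\textup{(b)} For each $p>2$ there are $0<\theta_p'\le\theta_p''<\frac\pi2$ such that
$N(p,\theta)<C(p,\theta)$ for $\theta\in(0,\theta_p')\cup(\theta_p'',\frac\pi2]$.

\textup{(c)} There is $p_0>2$ such that $N(p,\theta)<C(p,\theta)$ for all $1<p<p_0$ and
$0<\theta\le\frac\pi2$.
\end{theorem}

These results do not settle how $N(p,\theta)$ compares with $C(p,\theta)$ when $p\ge p_0$ and $\theta$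
lies in an intermediate range, nor do they give the exact value of $N(p,\theta)$ in general.

\subsection{Method}
All upper bounds come from a Schur test: one chooses a weight $u$ on $\mathbb T$, majorizes $P[u]$ on the
diameters, and integrates the Poisson kernel against a power of the majorant. For equally spaced
diameters the kernel can be averaged over the directions, and the last integral is explicit; the case
$p=2$, $\theta=\frac\pi2$ is carried out by hand in Section~\ref{sec:p2}, the general case in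
Section~\ref{sec:exact}. For other angles we either test each diameter separately
(Sections~\ref{sec:angle} and~\ref{sec:small}), which is effective for small $\theta$ and for $p<2$, or
use one weight for both diameters and replace the averaging by a contour integral
(Section~\ref{sec:large}), which is effective for $\theta$ near $\frac\pi2$.

\section{The counterexample: perpendicular diameters and $p=2$}\label{sec:p2}

We first prove $N(2,\frac\pi2)\le1$ by hand; this already refutes the conjecture, and it shows the Schur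
test in its simplest form. Let the diameters be $[-1,1]$ and $i[-1,1]$, let $\mu$ be arc length on their
union, and put
\[
u(\zeta)=|1-\zeta^4|^{-1/2}\qquad(\zeta\in\mathbb T),
\]
a weight that is singular exactly at the four endpoints. For $g\ge0$ the Cauchy--Schwarz inequality
gives $P[g]^2=P[gu^{-1/2}\cdot u^{1/2}]^2\le P[g^2/u]\,P[u]$. Integrating and exchanging the order of
integration, we obtain
\[
\int P[g]^2\,d\mu\le\int_{\mathbb T}\frac{g(\zeta)^2}{u(\zeta)}
\Bigl(\int P(z,\zeta)\,P[u](z)\,d\mu(z)\Bigr)|d\zeta| ,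
\]
so it is enough to show that the inner integral is at most $u(\zeta)$ for $\zeta^4\ne1$.

\emph{Majorizing $P[u]$.} For $z\in\mathbb D$ the number $1-z^4$ lies in the right half-plane, so the
analytic function $(1-z^4)^{-1/2}$ has argument at most $\frac\pi4$ in absolute value. On $\mathbb T$
its real part is therefore at least $\frac1{\sqrt2}u$. Since $\operatorname{Re}(1-z^4)^{-1/2}$ is the
Poisson integral of its boundary values (Lemma~\ref{lem:major} below),
$P[u]\le\sqrt2\,\operatorname{Re}(1-z^4)^{-1/2}$. On the two diameters $z^4=|z|^4$, and so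
$P[u](z)\le\sqrt2\,(1-|z|^4)^{-1/2}$ there.

\emph{Averaging the kernel.} From $P(re^{i\alpha},e^{it})=\frac1{2\pi}\sum_{k\in\mathbb Z}r^{|k|}e^{ik(t-\alpha)}$,
summing over $\alpha=0,\frac\pi2,\pi,\frac{3\pi}2$ leaves only the indices divisible by $4$. With
$s=r^4$ and $\zeta^4=e^{i\tau}$ the sum is
$\frac4{2\pi}\,\frac{1-s^2}{1-2s\cos\tau+s^2}$. Since $dr=\frac14s^{-3/4}ds$,
\[
\int P(z,\zeta)(1-|z|^4)^{-1/2}d\mu(z)
=\frac1{2\pi}\int_0^1\frac{1-s^2}{1-2s\cos\tau+s^2}\;\frac{ds}{s^{3/4}(1-s)^{1/2}} .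
\]

\emph{Evaluating the integral.} Put $v=\frac{(1-s)^2}{4s}=\frac14(s+\frac1s-2)$, which decreases from
$\infty$ to $0$. Then
\begin{equation}\label{eq:vsub}
1-2s\cos\tau+s^2=(1-s)^2+4s\sin^2\tfrac\tau2=4s\bigl(v+\sin^2\tfrac\tau2\bigr),\qquad
dv=-\frac{1-s^2}{4s^2}\,ds,
\end{equation}
and $s^{-3/4}(1-s)^{-1/2}=s^{-1}(4v)^{-1/4}$, so all powers of $s$ cancel. The integral becomes
\[
\frac1{2\pi}\int_0^\infty\frac{(4v)^{-1/4}}{v+\sin^2\frac\tau2}\,dv
=\frac1{2\pi}\cdot\frac1{\sqrt2}\cdot\frac{\pi}{\sin\frac\pi4}\,\bigl|\sin\tfrac\tau2\bigr|^{-1/2}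
=\frac1{\sqrt2}\,|1-\zeta^4|^{-1/2}.
\]
Here we used $|1-\zeta^4|=2|\sin\frac\tau2|$ and the classical formula
\begin{equation}\label{eq:beta}
\int_0^\infty\frac{v^{-\beta}}{v+S}\,dv=\frac{\pi}{\sin\pi\beta}\,S^{-\beta}\qquad(0<\beta<1,\ S>0).
\end{equation}

Altogether the inner integral is at most $\sqrt2\cdot\frac1{\sqrt2}\,u(\zeta)=u(\zeta)$. Hence
$\int P[g]^2d\mu\le\int_{\mathbb T}g^2|d\zeta|$, and the conjectured constant $C(2,\frac\pi2)=\sqrt2$
can be replaced by $1$.

\section{Three tools}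

The three steps of Section~\ref{sec:p2} (the Schur test, the majorization of $P[u]$ and the evaluation of
the integral) become three lemmas.

\begin{lemma}[Schur test]\label{lem:schur}
Let $\mu$ be arc length on a finite union of diameters, counted with multiplicity. Let
$u\in L^1(\mathbb T)$ be positive a.e., and let $v>0$ and $W\ge0$ be measurable functions with
\[
P[u]\le v\quad\mu\text{-a.e.},\qquad
\int P(z,\zeta)\,v(z)^{p-1}\,d\mu(z)\le W(\zeta)\,u(\zeta)^{p-1}\quad\text{for a.e. }\zeta\in\mathbb T.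
\]
Then $\int P[g]^p\,d\mu\le\int_{\mathbb T}W\,g^p\,|d\zeta|$ for all measurable $g\ge0$.
\end{lemma}

\begin{proof}
Let $\frac1p+\frac1{p'}=1$. By H\"older's inequality for the measure $P(z,\zeta)|d\zeta|$,
\[
P[g]=P\bigl[gu^{-1/p'}\cdot u^{1/p'}\bigr]\le P\bigl[g^pu^{1-p}\bigr]^{1/p}\,P[u]^{1/p'},
\]
because $p/p'=p-1$. Hence $P[g]^p\le P[g^pu^{1-p}]\,v^{p-1}$ $\mu$-a.e. Integrate against $\mu$, exchange
the integrals by Tonelli's theorem, and use the second hypothesis.
\end{proof}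

\begin{lemma}\label{lem:major}
Let $Q$ be a polynomial with $Q(0)=1$ whose zeros are simple and lie on $\mathbb T$. Let $\arg Q$ be
the continuous branch on $\mathbb D$ with $\arg Q(0)=0$, extended continuously to $\mathbb T$ minus the
zeros, and let $Q^{-a}=|Q|^{-a}e^{-ia\arg Q}$.

\textup{(i)} The functions $\log|Q|$ and $\operatorname{Re}Q^{-a}$, $0<a<1$, are the Poisson integrals
of their boundary values.

\textup{(ii)} If $0<a<1$ and $|\arg Q|\le\omega$ on $\mathbb T$ minus the zeros, with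
$a\omega<\frac\pi2$, then $P[\,|Q|^{-a}\,]\le\sec(a\omega)\operatorname{Re}Q^{-a}$ in $\mathbb D$.

\textup{(iii)} In particular, for $0<a<1$, $k\in\mathbb N$ and $u(\zeta)=|1-\zeta^k|^{-a}$,
\[
P[u](z)\le\sec\tfrac{\pi a}2\,(1-s)^{-a}\qquad\text{whenever } z^k=s\in[0,1).
\]
\end{lemma}

\begin{proof}
(i) Write $Q(z)=\prod_{j=1}^d(1-\bar\xi_jz)$ with distinct $\xi_j\in\mathbb T$. For $|\xi|=1$ and
$0\le\rho<1$ we have $|1-\xi|\le|1-\rho\xi|+(1-\rho)\le2|1-\rho\xi|$. Hence
$2^{-d}|Q(\zeta)|\le|Q(r\zeta)|\le2^d$ for $\zeta\in\mathbb T$, $0<r<1$. So $|Q(r\zeta)|^{-a}$ and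
$|\log|Q(r\zeta)||$ are dominated, uniformly in $r$, by $2^{da}|Q(\zeta)|^{-a}$ and
$d\log2+|\log|Q(\zeta)||$. Both are integrable on $\mathbb T$, because the zeros are simple and $a<1$.
For a function $h$ harmonic in $\mathbb D$ we have $h(rz)=P[h(r\,\cdot)](z)$; let $r\to1$ and use
dominated convergence.

(ii) The boundary values of $\operatorname{Re}Q^{-a}$ are $|Q|^{-a}\cos(a\arg Q)\ge\cos(a\omega)|Q|^{-a}$.
Take Poisson integrals and use (i).

(iii) For $Q=1-z^k$ the values on $\mathbb D$ lie in the right half-plane, so (ii) applies with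
$\omega=\frac\pi2$; and $\operatorname{Re}Q^{-a}=(1-s)^{-a}$ where $z^k=s$.
\end{proof}

\begin{lemma}\label{lem:integral}
For $0<b<1$ and $0<\tau<2\pi$,
\[
\frac1{2\pi}\int_0^1\frac{1-s^2}{1-2s\cos\tau+s^2}\;s^{\frac b2-1}(1-s)^{-b}\,ds
=\tfrac12\csc\tfrac{\pi b}2\,\bigl(2\sin\tfrac\tau2\bigr)^{-b}.
\]
\end{lemma}

\begin{proof}
With $v=\frac{(1-s)^2}{4s}$ as in \eqref{eq:vsub}, $s^{\frac b2-1}(1-s)^{-b}=s^{-1}(4v)^{-b/2}$. The left
side equals $\frac1{2\pi}\int_0^\infty\frac{(4v)^{-b/2}}{v+\sin^2(\tau/2)}dv$, and \eqref{eq:beta} with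
$\beta=\frac b2$ gives the claim.
\end{proof}

The exponent $\frac b2-1$ is the one for which the weight is $s^{-1}$ times a function of $s+\frac1s$,
that is, a function invariant under $s\mapsto1/s$. This is what makes the integral elementary, and we
shall look for the same symmetry in Section~\ref{sec:large}.

\section{Equally spaced diameters: proof of Theorem~\ref{thm:exact}}\label{sec:exact}

\subsection{Concentration at one endpoint: part (a)}
Let $D_0=[-1,1]$ and $f_a=\operatorname{Re}(1-z)^{-a}$ with $0<a<\frac1p$. This function is positive,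
because $|\arg(1-z)|<\frac\pi2$ in $\mathbb D$ and $a<1$. By Lemma~\ref{lem:major}(i) it is the Poisson
integral of its boundary function, which lies in $L^p(\mathbb T)$ because $ap<1$. On the diameter,
\[
\int_{D_0}f_a^p\,|dz|\ge\int_0^1(1-x)^{-ap}dx=\frac1{1-ap}.
\]
On the circle, $|1-e^{it}|=2\sin\frac t2$ and $\arg(1-e^{it})=-\frac{\pi-t}2$ for $0<t<2\pi$, so
\[
\int_{\mathbb T}f_a^p\,|d\zeta|=2\int_0^\pi t^{-ap}H_a(t)\,dt,\qquad
H_a(t)=\Bigl(\frac{2\sin(t/2)}t\Bigr)^{-ap}\cos^p\frac{a(\pi-t)}2 .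
\]
The function $H_a(t)$ is continuous in $(a,t)\in[0,\frac1p]\times[0,\pi]$. As $a\uparrow\frac1p$ the
measures $(1-ap)t^{-ap}dt$ on $(0,\pi]$ have total mass $\pi^{1-ap}\to1$, and their mass on
$[\eta,\pi]$ tends to $0$ for every $\eta>0$. Therefore
\[
(1-ap)\int_{\mathbb T}f_a^p\,|d\zeta|\to2H_{1/p}(0)=2\cos^p\tfrac\pi{2p},\qquad
\liminf_{a\uparrow1/p}\frac{\int_{D_0}f_a^p\,|dz|}{\int_{\mathbb T}f_a^p\,|d\zeta|}
\ge\tfrac12\sec^p\tfrac\pi{2p}.
\]
This proves (a). Since $[-1,1]$ is also one of the $n$ equally spaced diameters, the same functions give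
$N_n(p)\ge\frac12\sec^p\frac\pi{2p}$ for all $n\ge1$.

\subsection{Upper bounds}
Let $\mu$ be arc length on the $n$ equally spaced diameters; they consist of $2n$ radii with directions
$e^{ij\pi/n}$, $0\le j<2n$. In the Fourier series of the Poisson kernel, summation over the $2n$
directions keeps exactly the indices divisible by $2n$. With $s=r^{2n}$ and $\zeta^{2n}=e^{i\tau}$,
\[
\sum_{j=0}^{2n-1}P(re^{ij\pi/n},\zeta)=\frac{2n}{2\pi}\,\frac{1-s^2}{1-2s\cos\tau+s^2},\qquad
dr=\frac1{2n}\,s^{\frac1{2n}-1}ds .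
\]
If $0<b<1$ and $b\le\frac1n$, then $s^{\frac1{2n}-1}\le s^{\frac b2-1}$ on $(0,1)$, and
Lemma~\ref{lem:integral} yields, for $\zeta^{2n}\ne1$,
\begin{equation}\label{eq:pot}
\int P(z,\zeta)\,(1-|z|^{2n})^{-b}\,d\mu(z)\le\tfrac12\csc\tfrac{\pi b}2\,|1-\zeta^{2n}|^{-b},
\quad\text{with equality if } n\ge2,\ b=\tfrac1n .
\end{equation}
The restriction $b\le\frac1n$ concerns small $s$, that is, the center of the disk, where all $n$
diameters meet.

Apply Lemma~\ref{lem:schur} with $u=|1-\zeta^{2n}|^{-a}$, with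
$v=\sec\frac{\pi a}2\,(1-|z|^{2n})^{-a}$ (Lemma~\ref{lem:major}(iii), $k=2n$) and with $b=a(p-1)$. We
obtain
\[
N_n(p)\le\tfrac12\sec^{p-1}\tfrac{\pi a}2\,\csc\tfrac{\pi b}2
\qquad\text{if } 0<a<1,\ b=a(p-1)<1,\ b\le\tfrac1n .
\]

\emph{Part (b).} If $p\le\frac n{n-1}$ (any $p>1$ if $n=1$), take $a=\frac1p$, so that
$b=1-\frac1p\le\frac1n$. Since $\csc\frac{\pi b}2=\sec\frac\pi{2p}$, the bound is
$\frac12\sec^p\frac\pi{2p}$, which matches the lower bound. The case $n=2$ gives the statement about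
$N(p,\frac\pi2)$, because $C(p,\frac\pi2)=\frac1{\sqrt2}\sec^p\frac{\pi}{2p}$.

\emph{Part (c), upper bound.} If $n\ge2$ and $p\ge\frac n{n-1}$, take $b=\frac1n$ and
$a=\frac1{n(p-1)}\le\frac{n-1}n<1$.

\subsection{Spreading over all endpoints: the lower bound in (c)}
Let $n\ge2$, $F=(1-z^{2n})^{-1/n}$ and $g=|F|^{1/p}$ on $\mathbb T$. By Lemma~\ref{lem:major}(i),
$\log|F|$ is the Poisson integral of its boundary values, so Jensen's inequality gives
$P[g]\ge\exp P[\log g]=|F|^{1/p}$ in $\mathbb D$. Thus $\int P[g]^pd\mu\ge\int|F|\,d\mu$. On the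
diameters $|F|=(1-|z|^{2n})^{-1/n}$; integrate the equality case $b=\frac1n$ of \eqref{eq:pot} over
$\zeta\in\mathbb T$ and use $\int_{\mathbb T}P(z,\zeta)|d\zeta|=1$:
\[
\int|F|\,d\mu=\tfrac12\csc\tfrac\pi{2n}\int_{\mathbb T}|F|\,|d\zeta|
=\tfrac12\csc\tfrac\pi{2n}\int_{\mathbb T}g^p\,|d\zeta|<\infty .
\]
Hence $N_n(p)\ge\frac12\csc\frac\pi{2n}$.

\subsection{Comparison at $\theta=\pi/2$}
For $p\le2$ the last claim of (c) is contained in (b). Let $p\ge2$. Then
$\frac\pi{4(p-1)}\le\frac\pi{2p}$, and (c) with $n=2$ gives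
\begin{equation}\label{eq:perp}
N\bigl(p,\tfrac\pi2\bigr)\le\tfrac1{\sqrt2}\sec^{p-1}\tfrac\pi{4(p-1)}
\le\tfrac1{\sqrt2}\sec^{p-1}\tfrac\pi{2p}<\tfrac1{\sqrt2}\sec^p\tfrac\pi{2p}=C\bigl(p,\tfrac\pi2\bigr).
\end{equation}
This completes the proof of Theorem~\ref{thm:exact}. \qed

\begin{remark}
For $n\ge2$ the restriction on $p$ in (b) cannot simply be dropped: as $p\to\infty$,
$\frac12\sec^p\frac\pi{2p}\to\frac12$, whereas (c) gives
$N_n(p)\ge\frac12\csc\frac\pi{2n}\ge\frac1{\sqrt2}$. In this limit the upper bound in (c) tends to the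
lower bound.
\end{remark}

\section{An arbitrary angle: proof of Theorem~\ref{thm:angle}}\label{sec:angle}

For $0<\theta<\frac\pi2$ the averaging over directions is no longer available. The simplest substitute is
to run the Schur test for each diameter separately, with the weight that gave the exact constant
$N_1(p)$. The resulting function $W$ is not constant on $\mathbb T$: it is largest at the endpoints
of its diameter. The peaks of the two functions lie at different points, and this is where the sum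
gains over twice the one-diameter constant. We first compute $W$.

\begin{lemma}\label{lem:onediam}
For $0<b<1$ and $0<|t|<\pi$,
\[
|1-e^{2it}|^{b}\int_{-1}^1P(x,e^{it})\,(1-x^2)^{-b}\,dx=\frac1\pi\,I_{1-b}\Bigl(\frac{|t|}2\Bigr).
\]
\end{lemma}

\begin{proof}
By symmetry let $0<t<\pi$, and put $c=\cos\frac t2$, $s=\sin\frac t2$. With $x=\frac{w-1}{w+1}$,
$0<w<\infty$,
\[
1-x^2=\frac{4w}{(1+w)^2},\qquad dx=\frac{2\,dw}{(1+w)^2},\qquad
1-2x\cos t+x^2=\frac{4(s^2w^2+c^2)}{(1+w)^2}.
\]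
So the integral equals
$\frac1{2\pi}\int_0^\infty\bigl(\frac{4w}{(1+w)^2}\bigr)^{1-b}\frac{dw}{2(s^2w^2+c^2)}$. Put
$w=\frac cs\cot\psi$, $0<\psi<\frac\pi2$. Then $s^2w^2+c^2=c^2\csc^2\psi$ and
$dw=-\frac cs\csc^2\psi\,d\psi$, so $\frac{dw}{2(s^2w^2+c^2)}=-\frac{d\psi}{2sc}=-\frac{d\psi}{\sin t}$.
Further, $1+w=\frac{s\sin\psi+c\cos\psi}{s\sin\psi}=\frac{\cos(\psi-t/2)}{s\sin\psi}$, whence
\[
\frac{4w}{(1+w)^2}=\frac{4sc\,\sin\psi\cos\psi}{\cos^2(\psi-\frac t2)}
=2\sin t\;\frac{\sin\psi\cos\psi}{\cos^2(\psi-\frac t2)} .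
\]
The integral is therefore $\frac{(2\sin t)^{1-b}}{2\pi\sin t}\,I_{1-b}(\frac t2)$. Multiply by
$|1-e^{2it}|^b=(2\sin t)^b$.
\end{proof}

\begin{lemma}\label{lem:I}
Let $0<m<1$. Then $I_m(\frac\pi2-\varphi)=I_m(\varphi)$, the function $I_m$ is finite and convex on
$[0,\frac\pi2]$, and $I_m(0)=\frac\pi2\sec\frac{\pi m}2$. With $c=\cos\varphi$ and $s=\sin\varphi$,
\begin{equation}\label{eq:Ix}
I_m(\varphi)=\int_0^\infty\frac1{1+x^2}\Bigl(\frac{x}{(c+sx)^2}\Bigr)^m dx,\qquad\text{and}\qquad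
\frac x{(c+sx)^2}\le2x\quad\text{if } 0\le\varphi\le\tfrac\pi4 .
\end{equation}
\end{lemma}

\begin{proof}
The symmetry follows from $\psi\mapsto\frac\pi2-\psi$. For fixed $\psi\in(0,\frac\pi2)$ the function
$\varphi\mapsto(\cos(\psi-\varphi))^{-2m}$ is convex on $[0,\frac\pi2]$, because $-\log\cos$ is convex
on $(-\frac\pi2,\frac\pi2)$; so $I_m$ is convex. The substitution $x=\tan\psi$, with
$\cos(\psi-\varphi)=\cos\psi\,(c+sx)$, gives \eqref{eq:Ix}; the inequality there holds because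
$c^2\ge\frac12$. For $\varphi=0$ put $y=x^2$ and use \eqref{eq:beta} with $\beta=\frac{1-m}2$:
$I_m(0)=\frac12\int_0^\infty\frac{y^{(m-1)/2}}{1+y}dy=\frac{\pi}{2}\csc\frac{\pi(1-m)}2=\frac\pi2\sec\frac{\pi m}2$.
By symmetry and convexity $I_m\le I_m(0)=I_m(\frac\pi2)<\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:angle}]
\emph{The bound.} Let $D_0=[-1,1]$ and $D_1=e^{i\theta}D_0$. For $D_0$ use the Schur test with
$u_0=|1-\zeta^2|^{-1/p}$ and $v_0=\sec\frac\pi{2p}(1-x^2)^{-1/p}$ (Lemma~\ref{lem:major}(iii) with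
$k=2$). By Lemma~\ref{lem:onediam} with $b=1-\frac1p=\frac{p-1}p$ we may take
\[
W_0(e^{it})=\frac1\pi\sec^{p-1}\frac\pi{2p}\;G(t),\qquad G(t)=I_{1/p}\Bigl(\frac{|t|}2\Bigr)\quad(|t|\le\pi).
\]
By Lemma~\ref{lem:I}, $G(t-\pi)=G(t)$ for $0\le t\le\pi$. So $G$ extends to an even $\pi$-periodic
function that is convex on $[0,\pi]$ and on $[-\pi,0]$. By rotation, for $D_1$ we may take
$W_1(e^{it})=\frac1\pi\sec^{p-1}\frac\pi{2p}\,G(t-\theta)$. Adding the two estimates,
$N(p,\theta)\le\sup(W_0+W_1)$. On each of the intervals $[0,\theta]$ and $[\theta,\pi]$ the function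
$G(t)+G(t-\theta)$ is a sum of two convex functions, so its maximum over a period is attained at
$t\in\{0,\theta,\pi\}$, where its value is $G(0)+G(\theta)$. Hence
\[
N(p,\theta)\le\tfrac1\pi\sec^{p-1}\tfrac\pi{2p}\,\bigl[I_{1/p}(0)+I_{1/p}(\tfrac\theta2)\bigr]
=\tfrac12\sec^p\tfrac\pi{2p}\,\bigl(1+\kappa_p(\tfrac\theta2)\bigr),
\]
since $I_{1/p}(0)=\frac\pi2\sec\frac\pi{2p}$.

\emph{The limit $\theta\to0$.} We have $N(p,0)=2N_1(p)=\sec^p\frac\pi{2p}$ by
Theorem~\ref{thm:exact}(b). Since $\kappa_p\le1$ by Lemma~\ref{lem:I}, also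
$N(p,\theta)\le\sec^p\frac\pi{2p}$ for all $\theta$. Conversely, fix $a<\frac1p$ and take $f_a$ from
Section~\ref{sec:exact}. By Fatou's lemma
$\liminf_{\theta\to0}\int_{D_1}f_a^p|dz|\ge\int_{D_0}f_a^p|dz|$, so
$\liminf_{\theta\to0}N(p,\theta)\ge2\int_{D_0}f_a^p|dz|\big/\int_{\mathbb T}f_a^p|d\zeta|$. As
$a\uparrow\frac1p$, the lower limit of the right side is at least $\sec^p\frac\pi{2p}$.

\emph{The case $p=2$.} Let $0<\varphi\le\frac\pi4$, $c=\cos\varphi$, $s=\sin\varphi$. Since
$c^2+s^2=1$, partial fractions give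
\[
\frac{x^{1/2}}{(1+x^2)(c+sx)}=-\frac{sc\,x^{-1/2}}{c+sx}+\frac{s\,x^{-1/2}}{1+x^2}+\frac{c\,x^{1/2}}{1+x^2}.
\]
By \eqref{eq:beta}, $\int_0^\infty\frac{x^{-1/2}}{c+sx}dx=\frac\pi{\sqrt{cs}}$. By Lemma~\ref{lem:I}
and the substitution $x\mapsto\frac1x$,
$\int_0^\infty\frac{x^{\pm1/2}}{1+x^2}dx=I_{1/2}(0)=\frac\pi{\sqrt2}$. So
$I_{1/2}(\varphi)=\frac\pi{\sqrt2}(c+s)-\pi\sqrt{cs}$. Dividing by $I_{1/2}(0)$ and using
$2cs=(c+s)^2-1$,
\begin{equation}\label{eq:kappa2}
\kappa_2(\varphi)=\sigma-\sqrt{\sigma^2-1},\qquad\sigma=\cos\varphi+\sin\varphi ,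
\end{equation}
which also holds for $\varphi=0$. With $\varphi=\frac\theta2$ we have $\sigma^2-1=\sin\theta$ and
$\frac12\sec^2\frac\pi4=1$, and the stated bound follows.
\end{proof}

For $p=2$ and small $\theta$ this bound is $2-\sqrt\theta+O(\theta)$, whereas
$C(2,\theta)=2-\theta+O(\theta^2)$. The bound leaves the common value at $\theta=0$ with infinite slope,
so the conjectured constant is too large already for small positive angles. The same happens for
every $p$; see Lemma~\ref{lem:slope}.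

\section{The range $1<p\le2$: proof of Theorem~\ref{thm:small}}\label{sec:small}

Let $0<\theta\le\frac\pi2$, $\varphi=\frac\theta2\in(0,\frac\pi4]$ and
$\sigma=\sin\varphi+\cos\varphi\in(1,\sqrt2\,]$. Since $C(p,\theta)=\sigma^{-1}\sec^p\frac\pi{2p}$,
Theorem~\ref{thm:angle} gives, for every $p>1$,
\begin{equation}\label{eq:crit}
\kappa_p(\varphi)<\tfrac2\sigma-1\quad\Longrightarrow\quad N(p,\theta)<C(p,\theta).
\end{equation}
We have an explicit formula for $\kappa_p$ only when $p=2$. So we verify the criterion there and carry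
it to $p<2$ by monotonicity in $p$.

\begin{lemma}\label{lem:step1}
For $0<\varphi\le\frac\pi4$, $\kappa_2(\varphi)\le\frac2\sigma-1$, with equality only for
$\varphi=\frac\pi4$.
\end{lemma}

\begin{proof}
By \eqref{eq:kappa2}, $\kappa_2=1/(\sigma+\sqrt{\sigma^2-1})$. So the inequality says
$\sigma\le(2-\sigma)(\sigma+\sqrt{\sigma^2-1})$, that is,
$\sigma(\sigma-1)\le(2-\sigma)\sqrt{\sigma^2-1}$. As $1<\sigma<2$, we may square and divide by
$\sigma-1$; the equivalent inequality is
$\sigma^3-\sigma^2\le(2-\sigma)^2(\sigma+1)=\sigma^3-3\sigma^2+4$, i.e.\ $\sigma^2\le2$. Equality means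
$\sigma=\sqrt2$, i.e.\ $\varphi=\frac\pi4$.
\end{proof}

\begin{lemma}\label{lem:mono}
For fixed $\varphi\in(0,\frac\pi4]$ the quotient $I_m(\varphi)/I_m(0)$ is strictly decreasing in
$m\in(0,1)$. Equivalently, $\kappa_p(\varphi)$ is strictly increasing in $p>1$.
\end{lemma}

\begin{proof}
Let $c=\cos\varphi$, $s=\sin\varphi$ and $h(x)=x/(c+sx)^2$, so that $h\le2x$ by \eqref{eq:Ix}. If $m$
ranges over $[m_0,m_1]\subset(0,1)$ and $m_1<m_2<1$, then
\[
|h^m\ln h|\le K\bigl(h^{m_0/2}+h^{m_2}\bigr)\le K\bigl((2x)^{m_0/2}+(2x)^{m_2}\bigr)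
\]
with a constant $K$ depending only on $m_0,m_1,m_2$, and the last function is integrable against
$\frac{dx}{1+x^2}$. The same bound holds with $h$ replaced by $x$, so we may differentiate
\eqref{eq:Ix} under the integral sign, for the given $\varphi$ and for $\varphi=0$. Let $E_A$ and
$E_B$ denote expectations with respect to the probability densities on $(0,\infty)$ proportional to
\[
A:\ \frac{x^m}{1+x^2},\qquad B:\ \frac{x^m}{1+x^2}\,(c+sx)^{-2m}.
\]
Then
\[
\frac{d}{dm}\ln\frac{I_m(\varphi)}{I_m(0)}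
=\bigl(E_B[\ln x]-E_A[\ln x]\bigr)-2E_B[\ln(c+sx)] .
\]
We show that the difference in parentheses is negative and that $E_B[\ln(c+sx)]>0$.

\emph{The difference.} Let $\eta(x)=(c+sx)^{-2m}$, a strictly decreasing function. If $x,y$ are
independent with density $A$, then
\[
E_A[\eta]\bigl(E_B[\ln x]-E_A[\ln x]\bigr)=E_A[\eta\ln x]-E_A[\eta]E_A[\ln x]
=\tfrac12E\bigl[(\eta(x)-\eta(y))(\ln x-\ln y)\bigr]<0 .
\]

\emph{The remaining term.} Put $x=\tan\psi$ and
\[
\ell(\psi)=\ln(c+sx)=\ln\frac{\cos(\psi-\varphi)}{\cos\psi},\qquad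
\beta(\psi)=\Bigl(\frac{\sin\psi\cos\psi}{\cos^2(\psi-\varphi)}\Bigr)^m .
\]
The density of $B$ in the variable $\psi$ is proportional to $\beta$, so we must show
$\int_0^{\pi/2}\ell\beta\,d\psi>0$. We have $\ell(\psi)>0$ for $\frac\varphi2<\psi<\frac\pi2$, because
then $|\psi-\varphi|<\psi$; and $\ell(\varphi-\psi)=-\ell(\psi)$ for $0\le\psi\le\varphi$. Thus
$\int_\varphi^{\pi/2}\ell\beta\,d\psi>0$, and folding $[0,\varphi]$ at its midpoint,
\[
\int_0^\varphi\ell\beta\,d\psi=\int_{\varphi/2}^\varphi\ell(\psi)\,[\beta(\psi)-\beta(\varphi-\psi)]\,d\psi .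
\]
It suffices that $\beta(\psi)\ge\beta(\varphi-\psi)$ for $\frac\varphi2<\psi<\varphi$. Clearing
denominators, this says $g(\psi)\ge g(\varphi-\psi)$ with $g(x)=\sin x\cos^3x$. Since
$g'(x)=\cos^2x\,(\cos^2x-3\sin^2x)$, $g$ increases on $[0,\frac\pi6]$ and decreases on
$[\frac\pi6,\frac\pi4]$. If $\psi\le\frac\pi6$, then $0<\varphi-\psi<\psi\le\frac\pi6$ and the
inequality holds. If $\psi>\frac\pi6$, then $\varphi-\psi<\frac\pi4-\frac\pi6=\frac\pi{12}$ and
\[
g(\varphi-\psi)\le g\bigl(\tfrac\pi{12}\bigr)=\tfrac12\sin\tfrac\pi6\,\cos^2\tfrac\pi{12}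
<\tfrac14=g\bigl(\tfrac\pi4\bigr)\le g(\psi). \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
If $1<p<2$, Lemmas~\ref{lem:mono} and \ref{lem:step1} give
$\kappa_p(\varphi)<\kappa_2(\varphi)\le\frac2\sigma-1$, and \eqref{eq:crit} applies. If $p=2$ and
$\theta<\frac\pi2$, the inequality of Lemma~\ref{lem:step1} is strict and \eqref{eq:crit} applies again.
If $p=2$ and $\theta=\frac\pi2$, then $N=1<\sqrt2=C$ by Theorem~\ref{thm:exact}(b). For $\theta=0$,
Theorem~\ref{thm:angle} gives $N(p,0)=\sec^p\frac\pi{2p}=C(p,0)$.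
\end{proof}

The exceptional case is instructive. For $p=2$ and $\theta=\frac\pi2$ the bound of
Theorem~\ref{thm:angle}, which treats the diameters separately, equals the conjectured constant
$\sqrt2$ exactly. To see that this constant is too large we used a weight adapted to both diameters
simultaneously, as in Section~\ref{sec:p2}.

\section{The range $p>2$: proof of Theorem~\ref{thm:large}}\label{sec:large}

For $p>2$ and $\theta$ near $\frac\pi2$, Theorem~\ref{thm:angle} is not enough. By Lemma~\ref{lem:mono},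
$\kappa_p(\frac\pi4)>\kappa_2(\frac\pi4)=\sqrt2-1$, so at $\theta=\frac\pi2$ its bound exceeds
$C(p,\frac\pi2)$. We need a joint weight, singular at all four endpoints, also when the diameters are
not perpendicular. Without the symmetry we can no longer average the kernel as in
Section~\ref{sec:exact}. A contour integral takes its place, and the loss in estimating it is the term
$\frac{\sqrt2}4\cot\theta$ in $\lambda(\theta)$.

\subsection{Part (a): the joint weight}
For $\theta=\frac\pi2$ we have $\lambda=\sqrt2$, and the claim is Theorem~\ref{thm:exact}(c) with $n=2$.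
From here to the end of the proof of (a) let $0<\theta<\frac\pi2$. Let the diameters have directions
$e^{\pm i\theta/2}$, let $\mu$ be arc length on their union, and put
\[
q(z)=(1-z^2e^{i\theta})(1-z^2e^{-i\theta}),\qquad E(S)=S+\frac1S-2\cos\theta,\qquad q(z)=z^2E(z^2)\quad(z\ne0).
\]
The four zeros of $q$ are the endpoints of the diameters; they are simple. Take
$u=|q|^{-a}$ with $a=\frac1{2(p-1)}$, so that $u^{p-1}=|q|^{-1/2}$.

To apply Lemma~\ref{lem:major}(ii) we need $\arg q$ on $\mathbb T$, which is the sum of the principal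
arguments of the two factors. The principal argument of $1-e^{i\alpha}$ is $\frac{\alpha-\pi}2$ for
$0<\alpha<2\pi$ and $\frac{\alpha+\pi}2$ for $-2\pi<\alpha<0$; here $\alpha=2t\pm\theta$ at
$\zeta=e^{it}$. For $|t|<\frac\theta2$ the two values of $\alpha$ have opposite signs and $\arg q=2t$.
For $\frac\theta2<t<\pi-\frac\theta2$ both lie in $(0,2\pi)$ and $\arg q=2t-\pi$. These two ranges of
$t$ form a half circle, up to the zeros, and $q(-z)=q(z)$. Since $\theta<\pi-\theta$, we get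
$|\arg q|\le\pi-\theta$ on $\mathbb T$ minus the zeros. The hypothesis $p\ge2$ means $a\le\frac12$, so
$a(\pi-\theta)<\frac\pi2$, and Lemma~\ref{lem:major}(ii) gives
\[
P[u]\le v:=\sec(a(\pi-\theta))\,|q|^{-a}\quad\text{in }\mathbb D .
\]
As $v^{p-1}=\sec^{p-1}\bigl(\frac{\pi-\theta}{2(p-1)}\bigr)|q|^{-1/2}$, Lemma~\ref{lem:schur} reduces (a) to
\begin{equation}\label{eq:goal}
\int P(z,\zeta)\,|q(z)|^{-1/2}\,d\mu(z)\le\lambda(\theta)^{-1}|q(\zeta)|^{-1/2}
\qquad\text{for a.e. }\zeta\in\mathbb T .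
\end{equation}

\subsection{Squaring the variable}
Let $X=\zeta^2\ne e^{\pm i\theta}$, $\rho=r^2$ and
\[
S=\rho e^{i\theta},\qquad \Pi_X(\rho)=\frac{1-\rho^2}{|X-S|^2}.
\]
For $|z|=r$ we have $|\zeta-z|^2+|\zeta+z|^2=2(1+r^2)$ and
$|\zeta-z|\,|\zeta+z|=|X-z^2|$, so
$P(z,\zeta)+P(-z,\zeta)=\frac1\pi\,\frac{1-\rho^2}{|X-z^2|^2}$. On
the first diameter $z^2=S$, on the second $z^2=\bar S$, and $|X-\bar S|=|\bar X-S|$. Moreover
$|q(z)|^{-1/2}=r^{-1}|E(S)|^{-1/2}$ on both diameters, so
$|q|^{-1/2}dr=\frac12|E(S)|^{-1/2}\frac{d\rho}\rho$. Since $|q(\zeta)|=|E(X)|$, \eqref{eq:goal} becomes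
\begin{equation}\label{eq:goal2}
\frac1{2\pi}\int_0^1|E(S)|^{-1/2}\,\bigl(\Pi_X+\Pi_{\bar X}\bigr)\,\frac{d\rho}\rho
\le\lambda(\theta)^{-1}\,|E(X)|^{-1/2}.
\end{equation}
The exponent $\frac12$ in \eqref{eq:goal} was chosen to arrive at this form:
$|E(\rho e^{i\theta})|$ and, up to orientation, $\frac{d\rho}\rho$ are invariant under
$\rho\mapsto\frac1\rho$, the symmetry noted after Lemma~\ref{lem:integral}.

\subsection{A contour identity}
We now express $|E(X)|^{-1/2}$ as an integral over the two rays $\arg S=\pm\theta$. On the unit circle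
$E(e^{i\alpha})=2(\cos\alpha-\cos\theta)$ changes sign at $e^{\pm i\theta}$. So $|E|^{-1/2}$ is given
there by two different analytic functions, and Cauchy's formula produces their difference on the rays.

\begin{lemma}\label{lem:contour}
Let $0<\theta<\frac\pi2$. For $0<\rho<1$ let $k=\frac{1-\rho}{1+\rho}$, let $\delta\in(0,\frac\pi4)$ be
defined by $\tan2\delta=k\cot\theta$, and put
\[
j(\rho)=\sqrt2\,|E(\rho e^{i\theta})|^{-1/2}e^{-i\delta},\qquad C_X(\rho)=\frac{X+\rho e^{i\theta}}{X-\rho e^{i\theta}} .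
\]
Then, for $X\in\mathbb T$, $X\ne e^{\pm i\theta}$,
\begin{equation}\label{eq:identity}
|E(X)|^{-1/2}=\frac1{2\pi}\int_0^1\operatorname{Re}\bigl[\,j\,(C_X+C_{\bar X})\,\bigr]\frac{d\rho}\rho .
\end{equation}
\end{lemma}

\begin{proof}
\emph{The function $\Psi$.} Let $\mathcal A=\{|\arg S|<\theta\}$ and
$\mathcal B=\{\theta<\arg S<2\pi-\theta\}$. The number $E(S)$ is real only if $S\in\mathbb R$ or
$|S|=1$. In $\mathcal A$ every real $S$ is positive, and then $E\ge2-2\cos\theta>0$; on $|S|=1$ we have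
$E=2(\cos\arg S-\cos\theta)>0$. In $\mathcal B$ every real $S$ is negative, and then
$E\le-2-2\cos\theta<0$; on $|S|=1$ we have $E<0$.
Hence $E\notin(-\infty,0]$ on $\mathcal A$ and $-E\notin(-\infty,0]$ on $\mathcal B$, and
\[
\Psi=E^{-1/2}\ \text{on }\mathcal A,\qquad\Psi=(-E)^{-1/2}\ \text{on }\mathcal B
\qquad\text{(principal branches)}
\]
is analytic on $\mathcal A\cup\mathcal B$, with $\Psi(X)=|E(X)|^{-1/2}$ for
$X\in\mathbb T\setminus\{e^{\pm i\theta}\}$. On the rays $\arg S=\pm\theta$, $E$ is real only at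
$e^{\pm i\theta}$, so $\Psi$ has continuous boundary values $\Psi_{\mathcal A}$ and
$\Psi_{\mathcal B}$ from the two sides away from these points. From
$E(S)=(S-e^{i\theta})(S-e^{-i\theta})/S$ we read off $\Psi=O(|S|^{1/2})$ at $0$,
$\Psi=O(|S|^{-1/2})$ at $\infty$ and $\Psi=O(|S-e^{\pm i\theta}|^{-1/2})$ at $e^{\pm i\theta}$.
Finally $E(\bar S)=\overline{E(S)}=E(1/\bar S)$, and both reflections preserve $\mathcal A$ and
$\mathcal B$, so $\Psi(\bar S)=\Psi(1/\bar S)=\overline{\Psi(S)}$.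

\emph{Cauchy's formula.} Traversed counterclockwise, $\partial\mathcal A$ runs out along
$\arg S=-\theta$ and back along $\arg S=\theta$, while $\partial\mathcal B$ runs out along
$\arg S=\theta$ and back along $\arg S=-\theta$. Use Cauchy's formula in the sector containing $X$ and
Cauchy's theorem in the other for $\Psi(S)/(S-X)$. By the bounds above, the arcs near $0$, near
$\infty$ and around $e^{\pm i\theta}$ contribute nothing in the limit. Adding, with both rays oriented
outward,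
\[
\Psi(X)=\frac1{2\pi i}\Bigl[\int_{\arg S=\theta}-\int_{\arg S=-\theta}\Bigr]
\frac{\Psi_{\mathcal B}-\Psi_{\mathcal A}}{S-X}\,dS .
\]

\emph{The jump.} On $S=\rho e^{i\theta}$ with $0<\rho<1$,
\[
E=\frac{(1-\rho)^2}\rho\cos\theta-i\,\frac{1-\rho^2}\rho\sin\theta ,
\]
so $\arg E=-(\frac\pi2-2\delta)$ with $\tan2\delta=k\cot\theta$, and $\arg(-E)=\frac\pi2+2\delta$.
Therefore
\[
\Psi_{\mathcal B}-\Psi_{\mathcal A}=|E|^{-1/2}\bigl(e^{-i(\pi/4+\delta)}-e^{i(\pi/4-\delta)}\bigr)
=-i\sqrt2\,|E|^{-1/2}e^{-i\delta}=-ij(\rho) .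
\]
For $\rho>1$ define $j(\rho)$ by the relation $\Psi_{\mathcal B}-\Psi_{\mathcal A}=-ij$ at
$\rho e^{i\theta}$. Since $\Psi(1/\bar S)=\overline{\Psi(S)}$,
\[
j(1/\rho)=-\overline{j(\rho)} .
\]
By $\Psi(\bar S)=\overline{\Psi(S)}$, the jump at $\rho e^{-i\theta}$ is $i\,\overline{j(\rho)}$. Thus
\[
\Psi(X)=-\frac1{2\pi}\bigl[Y(X)+\overline{Y(\bar X)}\,\bigr],\qquad
Y(X)=\int_0^\infty\frac{j(\rho)\,e^{i\theta}\,d\rho}{\rho e^{i\theta}-X}.
\]

\emph{Folding.} We have $\frac{e^{i\theta}d\rho}{S-X}=\frac12(1-C_X)\frac{d\rho}\rho$, where $C_X(\rho)$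
is now defined by the same formula for all $\rho>0$, and, because $\bar X=1/X$,
\[
C_X(1/\rho)=\frac{X\bar S+1}{X\bar S-1}=-\,\overline{C_X(\rho)} .
\]
Map $\rho>1$ onto $\rho<1$ by $\rho\mapsto1/\rho$:
\[
\int_0^\infty j\,\frac{d\rho}\rho=\int_0^1(j-\bar j)\frac{d\rho}\rho\in i\mathbb R,\qquad
\int_0^\infty jC_X\frac{d\rho}\rho=2\operatorname{Re}\int_0^1jC_X\frac{d\rho}\rho .
\]
The integrals converge, because $|j|$ is $O(\rho^{1/2})$ at $0$ and $O(|1-\rho|^{-1/2})$ at $1$, and
$C_X$ is bounded. The first integral does not depend on $X$, so in $Y(X)+\overline{Y(\bar X)}$ it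
cancels, and what remains is
$-\int_0^1\operatorname{Re}[j(C_X+C_{\bar X})]\frac{d\rho}\rho$. This is \eqref{eq:identity}.
\end{proof}

\subsection{Conclusion of part (a)}
With $S=\rho e^{i\theta}$, $0<\rho<1$, we have
$(X+S)(\bar X-\bar S)=1-\rho^2+2i\operatorname{Im}(S\bar X)$. So $\operatorname{Re}C_X=\Pi_X$ and
\[
|\operatorname{Im}C_X|\le\frac{2\rho}{|X-S|^2}=\frac{2\rho}{1-\rho^2}\,\Pi_X=\frac{1-k^2}{2k}\,\Pi_X ,
\]
because $1-k^2=\frac{4\rho}{(1+\rho)^2}$. Since $0<k<1$, $\tan2\delta\le\cot\theta=\tan(\frac\pi2-\theta)$, so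
$\delta\le\delta_0:=\frac\pi4-\frac\theta2$. Also
$\sin\delta\le\tan\delta\le\frac12\tan2\delta=\frac k2\cot\theta$: the factor $k$ compensates the factor
$\frac1k$ in the bound for $\operatorname{Im}C_X$. Hence
\begin{align*}
\operatorname{Re}(jC_X)&=\sqrt2\,|E|^{-1/2}\bigl(\cos\delta\,\operatorname{Re}C_X+\sin\delta\,\operatorname{Im}C_X\bigr)\\
&\ge\sqrt2\,|E|^{-1/2}\,\Pi_X\Bigl[\cos\delta-\frac{1-k^2}{2k}\sin\delta\Bigr]\\
&\ge\sqrt2\,|E|^{-1/2}\,\Pi_X\bigl[\cos\delta_0-\tfrac14\cot\theta\bigr]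
=\lambda(\theta)\,|E|^{-1/2}\,\Pi_X ,
\end{align*}
since $\sqrt2\cos(\frac\pi4-\frac\theta2)=\sin\frac\theta2+\cos\frac\theta2$. The same holds with $\bar X$
in place of $X$. Inserting both estimates in \eqref{eq:identity} and dividing by $\lambda(\theta)>0$
gives \eqref{eq:goal2}, and (a) is proved. \qed

\begin{remark}
The function $\lambda$ is increasing on $(0,\frac\pi2]$, because $\sin\frac\theta2+\cos\frac\theta2$ is
increasing and $\cot\theta$ is decreasing there, and
$\lambda(\frac\pi4)\ge1-\frac{\sqrt2}4>0$. So (a) applies at least for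
$\frac\pi4\le\theta\le\frac\pi2$. It gives no information for small $\theta$, since
$\lambda(\theta)\to-\infty$ as $\theta\to0$; there we return to Theorem~\ref{thm:angle}.
\end{remark}

\subsection{Small angles}
The next lemma says that $\kappa_p$ has slope $-\infty$ at $0$. It is stated for sequences, so that it
also serves when $p$ varies.

\begin{lemma}\label{lem:slope}
If $p_k>1$, $p_k\to p\in(1,\infty)$ and $0<\varphi_k\to0$, then
$(1-\kappa_{p_k}(\varphi_k))/\varphi_k\to\infty$.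
Consequently $\kappa_{p_k}(\varphi_k)<\frac2{\sin\varphi_k+\cos\varphi_k}-1$ for all large $k$.
\end{lemma}

\begin{proof}
Let $m=\frac1{p_k}$ and $\varphi=\varphi_k$, where $k$ is so large that $\varphi_k\le\frac\pi4$. For fixed
$\psi$ the function $H(\varphi)=\cos(\psi-\varphi)^{-2m}$ is convex with
$H'(\varphi)=-2mH(\varphi)\tan(\psi-\varphi)$, so
$H(0)-H(\varphi)\ge-\varphi H'(\varphi)$. Multiply by $(\sin\psi\cos\psi)^m$ and integrate:
\[
\frac{I_m(0)-I_m(\varphi)}\varphi\ge2m\int_0^{\pi/2}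
\Bigl(\frac{\sin\psi\cos\psi}{\cos^2(\psi-\varphi)}\Bigr)^m\tan(\psi-\varphi)\,d\psi .
\]
For $\psi<\varphi\le\frac\pi4$ we have $\sin\psi\cos\psi\le\frac12\le\cos^2(\psi-\varphi)$ and
$|\tan(\psi-\varphi)|\le1$. So the part of the integral over $\psi<\varphi$ is at least
$-\frac\pi4$. By Fatou's lemma the lower limit, as $k\to\infty$, of the part over $\psi>\varphi$ is at
least $\int_0^{\pi/2}(\tan\psi)^{1+1/p}d\psi=\infty$. Since $m\to\frac1p\in(0,1)$ and
$I_m(0)=\frac\pi2\sec\frac{\pi m}2$ stays bounded, the first claim follows. The second follows because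
$\frac2{\sin\varphi+\cos\varphi}-1=1-2\varphi+O(\varphi^2)$.
\end{proof}

\subsection{Parts (b) and (c)}

\begin{proof}[Proof of \textup{(b)}]
Let $p>2$. As $\theta\to\frac\pi2$, $\lambda(\theta)\to\sqrt2$ and the bound in (a) tends to
$\frac1{\sqrt2}\sec^{p-1}\frac\pi{4(p-1)}$. By \eqref{eq:perp} this is less than
$C(p,\frac\pi2)=\lim_{\theta\to\pi/2}C(p,\theta)$. So $N(p,\theta)<C(p,\theta)$ for $\theta\le\frac\pi2$
close to $\frac\pi2$. For small $\theta>0$, Lemma~\ref{lem:slope} with $p_k=p$ and \eqref{eq:crit} give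
$N(p,\theta)<C(p,\theta)$: otherwise there would be $\theta_k\to0$ violating it.
\end{proof}

\begin{proof}[Proof of \textup{(c)}]
For $p\le2$ this is Theorem~\ref{thm:small}. If no $p_0>2$ had the stated property, there would be
$p_k>2$ with $p_k\to2$ and $\theta_k\in(0,\frac\pi2]$ with $N(p_k,\theta_k)\ge C(p_k,\theta_k)$; pass to
a subsequence with $\theta_k\to\theta^*$. We show that each position of $\theta^*$ is impossible.

\emph{$\theta^*=0$.} Lemma~\ref{lem:slope} with $\varphi_k=\frac{\theta_k}2$, together with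
\eqref{eq:crit}, gives $N(p_k,\theta_k)<C(p_k,\theta_k)$ for large $k$, a contradiction.

\emph{$0<\theta^*<\frac\pi2$.} By \eqref{eq:Ix}, for $\varphi\le\frac\pi4$ and
$m=\frac1p\in[\frac14,\frac34]$ the integrand is at most $(1+(2x)^{3/4})/(1+x^2)$, which is integrable;
so $\kappa_p(\varphi)$ is jointly continuous at $(2,\frac{\theta^*}2)$. The inequality of
Lemma~\ref{lem:step1} is strict at $\varphi=\frac{\theta^*}2$.
Hence the hypothesis of \eqref{eq:crit} holds at $(p_k,\theta_k)$ for large $k$, a contradiction.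

\emph{$\theta^*=\frac\pi2$.} For large $k$ we have $\lambda(\theta_k)>0$, and the bound in (a) at
$(p_k,\theta_k)$ tends to $\frac1{\sqrt2}\sec\frac\pi4=1$, whereas
$C(p_k,\theta_k)\to C(2,\frac\pi2)=\sqrt2$, a contradiction.
\end{proof}

\begin{thebibliography}{9}
\bibitem{growth} \emph{Growth of Planar Harmonic Mappings},
\url{http://dspace.iitrpr.ac.in:8080/jspui/bitstream/123456789/4799/1/Full_text.pdf.pdf}.
\end{thebibliography}

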